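# Symmetric Banach $*$-algebras and projective tensor products

## 1. The spectrum of $\delta_1+\delta_{-1}$

Let $\ell^1(\mathbb Z)$ carry convolution, so that $\delta_k\delta_l=\delta_{k+l}$ and $1=\delta_0$, and the involution $a^*(k)=\overline{a(-k)}$. Then $\delta_k^*=\delta_{-k}$ and $\|a^*\|=\|a\|$. The element
$$a=\delta_1+\delta_{-1}$$
satisfies $a=a^*$. Let us compute its spectrum by hand.

Given $\lambda\in\mathbb C$, let $\alpha,\alpha^{-1}$ be the roots of $t^2-\lambda t+1$, so $\lambda=\alpha+\alpha^{-1}$. If one root has modulus different from $1$, name the roots so that $|\alpha|<1$. Then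
$$(1-\alpha\delta_{-1})(1-\alpha\delta_1)=1+\alpha^2-\alpha a=\alpha(\lambda-a),$$
and both factors on the left are invertible by the Neumann series, since $\|\alpha\delta_{\pm1}\|=|\alpha|<1$. So $\lambda\notin\operatorname{Sp}a$. For instance, for $\lambda=i$ the roots are $\frac{i(1\pm\sqrt5)}2$, we take $\alpha=\frac{i(1-\sqrt5)}2$ with $|\alpha|\approx0.62$, and $a-i$ is invertible.

If both roots have modulus $1$, then $\alpha=e^{i\theta}$ and $\lambda=2\cos\theta$. The character $\delta_k\mapsto e^{ik\theta}$ sends $a$ to $\lambda$, so $\lambda\in\operatorname{Sp}a$. Altogether $\operatorname{Sp}a=[-2,2]$: this self-adjoint element has real spectrum, just as a self-adjoint operator on a Hilbert space has.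

An involution alone does not force this. On $\mathbb C^2$ with the maximum norm and coordinatewise product, put $(z_1,z_2)^*=(\overline{z_2},\overline{z_1})$. This is an isometric involution, and $x=(i,-i)$ satisfies $x^*=x$, $\operatorname{Sp}x=\{i,-i\}$ and $x^*x=(-1,-1)$.

So some algebras are good and some are bad. Now combine two good ones. The projective tensor product $\ell^1(\mathbb Z)\hat\otimes\ell^1(\mathbb Z)$ (recalled below) is $\ell^1(\mathbb Z^2)$, and we shall see that it is good again. Is this a general fact? If $\mathcal B$ and $\mathcal A$ are good, is $\mathcal B\hat\otimes\mathcal A$ good? The paper "Rigidly symmetric $L^1$-group algebras" says: "Apparently it is not known whether the projective tensor products of two symmetric algebras is again symmetric." We shall prove that the answer is no, even for two $C^*$-algebras, and then determine exactly for which pairs of $C^*$-algebras it is yes.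

## 2. Symmetric algebras, Hermitian algebras, and the projective norm

All algebras are complex and nonzero. A *Banach $*$-algebra* here means a Banach algebra $\mathcal B$ with an isometric involution: a conjugate-linear map with $(ab)^*=b^*a^*$, $a^{**}=a$, $\|a^*\|=\|a\|$. If $\mathcal B$ has a unit we put $\mathcal B^1=\mathcal B$. Otherwise $\mathcal B^1=\mathcal B\oplus\mathbb C1$ is the unitization (with norm $\|b\|+|t|$, or with the $C^*$-norm if $\mathcal B$ is a $C^*$-algebra). Spectra are taken in $\mathcal B^1$. We write $\rho$ for the spectral radius.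

**Definition.** $\mathcal B$ is *symmetric* if $\operatorname{Sp}a^*a\subset[0,\infty)$ for each $a\in\mathcal B$. It is *Hermitian* if $\operatorname{Sp}b\subset\mathbb R$ for each $b=b^*\in\mathcal B$.

**Theorem (Ford–Shirali).** $\mathcal B$ is symmetric if and only if it is Hermitian.

We use this theorem freely. All $C^*$-algebras are symmetric. The flipped $\mathbb C^2$ above is not symmetric. Since spectra do not depend on the norm, symmetry is unchanged when we pass to an equivalent norm.

**Definition.** On the algebraic tensor product $\mathcal B\otimes\mathcal A$ the *projective norm* is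
$$\|u\|=\inf\Big\{\sum_k\|b_k\|\|a_k\|:\ u=\sum_kb_k\otimes a_k\Big\},$$
and $\mathcal B\hat\otimes\mathcal A$ is the completion. With $(b\otimes a)(b'\otimes a')=bb'\otimes aa'$ and $(b\otimes a)^*=b^*\otimes a^*$ it is a Banach $*$-algebra.

Three textbook facts will be used. Each element of $\mathcal B\hat\otimes\mathcal A$ is a sum $\sum_kb_k\otimes a_k$ with $\sum_k\|b_k\|\|a_k\|<\infty$. A bounded bilinear map $\Phi:\mathcal B\times\mathcal A\to X$ into a Banach space extends uniquely to a linear map $\mathcal B\hat\otimes\mathcal A\to X$ of norm $\|\Phi\|$. In particular, the dual of $\mathcal B\hat\otimes\mathcal A$ is the space of bounded bilinear forms, so $\|u\|=\sup\{|\Phi(u)|:\|\Phi\|\le1\}$ by Hahn–Banach.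

*Example.* $\ell^1(\mathbb Z)\hat\otimes\ell^1(\mathbb Z)=\ell^1(\mathbb Z^2)$. The natural map $\ell^1(\mathbb Z)\hat\otimes\ell^1(\mathbb Z)\to\ell^1(\mathbb Z^2)$ is contractive. A finite sum $u=\sum u_{kl}\,\delta_k\otimes\delta_l$ has projective norm at most $\sum|u_{kl}|$, so the map is isometric on such sums. These are dense on both sides.

*The commutative case.* Let $\mathcal B,\mathcal A$ be unital, commutative and symmetric. A character $\chi$ of $\mathcal B\hat\otimes\mathcal A$ is determined by the characters $\beta(b)=\chi(b\otimes1)$ and $\alpha(a)=\chi(1\otimes a)$, as $\chi(b\otimes a)=\beta(b)\alpha(a)$. For $b=b^*$ we have $\beta(b)\in\operatorname{Sp}b\subset\mathbb R$, so $\beta(b^*)=\overline{\beta(b)}$ for all $b$, and likewise for $\alpha$. Hence $\chi(x^*)=\overline{\chi(x)}$ for elementary tensors, and by linearity and continuity for all $x$. If $x=x^*$, then $\operatorname{Sp}x=\{\chi(x)\}\subset\mathbb R$. So the product is symmetric, and any counterexample must be noncommutative.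

## 3. Shifts on words, and an action on $L(H)$

Here is a noncommutative version of $\delta_1$ and $\delta_{-1}$. For $n\ge1$ let $W$ be the set of finite words in the letters $1,\dots,n$, including the empty word, and let $H=\ell^2(W)$ with orthonormal basis $(e_w)$. Put $s_je_w=e_{jw}$ and
$$\mathcal T_n=C^*(1,s_1,\dots,s_n)\subset L(H).$$
The adjoint $s_j^*$ removes the first letter of a word if that letter is $j$, and kills $e_w$ otherwise. So $s_j^*s_k=\delta_{jk}1$. For $n=1$, $s_1$ is the unilateral shift. In $\mathcal T_n\hat\otimes\mathcal T_n$ put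
$$T=\sum_{j=1}^ns_j\otimes s_j,\qquad h=T+T^*=h^*.$$
Then
$$T^*T=\sum_{j,k}s_j^*s_k\otimes s_j^*s_k=n1,\qquad\|T\|\le\sum_j\|s_j\|^2=n.\tag{1}$$

To find points of $\operatorname{Sp}h$ we need something like the characters of Section 1, that is, a space on which $\mathcal T_n\hat\otimes\mathcal T_n$ acts and where we can look for eigenvectors. We let the first factor act on operators from the left and the second from the right.

For $a\in L(H)$ let $a^t=Ja^*J$, where $J$ is coordinatewise conjugation in the basis $(e_w)$. The map $a\mapsto a^t$ is linear, isometric, and satisfies $(aa')^t=Ja'^*JJa^*J=a'^ta^t$. As $s_j$ and $s_j^*$ have real matrices, they commute with $J$, so $s_j^t=s_j^*$ and $(s_j^*)^t=s_j$. The bilinear map sending $(b,a)$ to the operator $Y\mapsto bYa^t$ on $L(H)$ is contractive, and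
$$(bb')Y(aa')^t=b\,(b'Ya'^t)\,a^t .$$
So it induces a contractive unital algebra homomorphism
$$\pi:\mathcal T_n\hat\otimes\mathcal T_n\to L(L(H)),\qquad\pi(b\otimes a)Y=bYa^t,$$
and
$$\pi(T)Y=\sum_js_jYs_j^*,\qquad\pi(T^*)Y=\sum_js_j^*Ys_j.$$

Apply this to diagonal operators that depend only on word length. For a bounded sequence $(y_m)_{m\ge0}$ let $Ye_w=y_{|w|}e_w$, and put $y_{-1}:=0$. First, $s_j^*Ys_je_w=y_{|w|+1}e_w$. Second, if $w$ is nonempty with first letter $k$, then $s_jYs_j^*e_w=\delta_{jk}y_{|w|-1}e_w$, and for the empty word we get $0$. Summing over $j$,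
$$\pi(h)Y\,e_w=\big(n\,y_{|w|+1}+y_{|w|-1}\big)e_w.\tag{2}$$
So a bounded nonzero solution of
$$n\,y_{m+1}+y_{m-1}=\lambda y_m\quad(m\ge0),\qquad y_{-1}=0,\tag{3}$$
gives $Y\ne0$ with $\pi(h)Y=\lambda Y$. Then $\lambda\in\operatorname{Sp}h$: if $g(h-\lambda)=1$, then $Y=\pi(g)\pi(h-\lambda)Y=0$.

*One letter.* Let $n=1$. For $\lambda=2\cos\theta$ with $0<\theta<\pi$, the sequence $y_m=\sin((m+1)\theta)/\sin\theta$ is bounded and solves (3), since $\sin((m+2)\theta)+\sin(m\theta)=2\cos\theta\sin((m+1)\theta)$. As spectra are closed, $[-2,2]\subset\operatorname{Sp}h$. Conversely, for $\lambda\notin[-2,2]$ write $\lambda=\alpha+\alpha^{-1}$ with $0<|\alpha|<1$ as in Section 1. By (1), $T^*T=1$, so $(1-\alpha T^*)(1-\alpha T)=1+\alpha^2-\alpha h=\alpha(\lambda-h)$, with both factors invertible. So $\operatorname{Sp}h=[-2,2]$, and nothing bad happens for this element.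

## 4. Where the Hilbert space argument stops

Let $\mathcal B\subset L(H_1)$ and $\mathcal A\subset L(H_2)$ be $C^*$-algebras. The natural first attempt to prove symmetry is this. The algebra $\mathcal B\hat\otimes\mathcal A$ acts on the Hilbert space $H_1\otimes H_2$ by a $*$-representation. A self-adjoint $x$ goes to a self-adjoint operator, so $x-i$ goes to an invertible operator. It would be enough to know that an element of $\mathcal B\hat\otimes\mathcal A$ with invertible image is itself invertible.

This last point fails, and we can see where. Take $\mathcal B=\mathcal A=\mathcal T_n$ with $n\ge2$. On $H\otimes H$ the image of $T$ has norm $\sqrt n$, since $T^*T=n1$. So $1-\frac1nT^*$ has invertible image, because $\frac1n\sqrt n<1$. But $\pi(T^*)1=\sum_js_j^*s_j=n1$, so $\pi\big(1-\frac1nT^*\big)$ kills the identity operator $1\in L(H)$, and $1-\frac1nT^*$ is not invertible in $\mathcal T_n\hat\otimes\mathcal T_n$. In particular $n\in\operatorname{Sp}T^*$, and since $\|T^*\|\le n$,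
$$\rho(T)=\rho(T^*)=n,\qquad\text{while}\qquad\rho(T^*T)=n.\tag{4}$$

The vector that causes the trouble, $1\in L(H)$, is bounded but not Hilbert–Schmidt. On Hilbert–Schmidt operators, with inner product $\operatorname{tr}(Z^*Y)$, the operator $\pi(h)$ is self-adjoint, because $\operatorname{tr}(Z^*s_jYs_j^*)=\operatorname{tr}((s_j^*Zs_j)^*Y)$. There are $n^m$ words of length $m$, so the diagonal $Y$ above is Hilbert–Schmidt only when $\sum n^m|y_m|^2<\infty$. The projective tensor product acts on all of $L(H)$, so for it mere boundedness of $(y_m)$ suffices.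

Now (3) tells us where to look for a non-real spectral value. A solution is built from the powers of the roots of $nt^2-\lambda t+1$, whose product is $1/n$. For $n=1$, two roots in the closed unit disc with product $1$ must be conjugate numbers on the circle, and $\lambda$ is real. For $n\ge2$ we may put one root $\alpha$ anywhere on the circle, and the other has modulus $1/n$. Then $\lambda=n\alpha+\alpha^{-1}=n\alpha+\bar\alpha$ has imaginary part $(n-1)\operatorname{Im}\alpha$. For $n=2$ and $\alpha=i$ we get $\lambda=2i-i=i$.

## 5. The eigenvalue $i$ for two letters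

**Theorem 1.** For $n=2$, $i\in\operatorname{Sp}h$ and $-1\in\operatorname{Sp}h^*h$. So $\mathcal T_2\hat\otimes\mathcal T_2$ is not symmetric, although $\mathcal T_2$ is a $C^*$-algebra.

*Proof.* We write down a bounded solution of (3) with $n=2$, $\lambda=i$. The roots of $2t^2-it+1$ are $i$ and $-\frac i2$. Put
$$y_m=\tfrac23\,i^m+\tfrac13\big(-\tfrac i2\big)^m\qquad(m\ge0).$$
This sequence is bounded and $y_0=1$. For $m=0$ the equation requires $2y_1=iy_0$, and indeed $2y_1=2\big(\frac{2i}3-\frac i6\big)=i$. For $m\ge1$ it requires $2y_{m+1}+y_{m-1}=iy_m$. This holds for both sequences $t^m$ with $t=i$ and $t=-\frac i2$, because $2t+t^{-1}=i$ for both: $2i-i=i$ and $-i+2i=i$ (note $(-\frac i2)^{-1}=2i$). So it holds for their linear combination.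

By (2), $\pi(h)Y=iY$ with $Y\ne0$. As $\pi$ is a unital homomorphism, $h-i$ is not invertible. Also $h^*h=h^2$ and
$$\pi(h^*h+1)Y=\pi(h)^2Y+Y=i^2Y+Y=0,$$
so $h^*h+1$ is not invertible, and $-1\in\operatorname{Sp}h^*h$. $\blacksquare$

Theorem 1 answers the question: the projective tensor product of two symmetric algebras need not be symmetric, even when both factors are the same separable unital $C^*$-algebra.

## 6. The filled ellipse

**Theorem 2.** For each $n\ge2$, $\operatorname{Sp}h$ in $\mathcal T_n\hat\otimes\mathcal T_n$ is exactly the filled ellipse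
$$E_n=\Big\{x+iy:\ \tfrac{x^2}{(n+1)^2}+\tfrac{y^2}{(n-1)^2}\le1\Big\}.$$

For $\lambda\in\mathbb C$ let $\alpha,\beta$ be the roots of $nt^2-\lambda t+1$, so $n(\alpha+\beta)=\lambda$ and $n\alpha\beta=1$.

**Step 1: translate $\lambda\in E_n$ into a condition on the roots.** We claim that $|\alpha|,|\beta|\le1$ if and only if $\lambda\in E_n$. Order the roots so that $r=|\alpha|\ge n^{-1/2}\ge|\beta|$. Then $\lambda=n\alpha+\alpha^{-1}$, and with $\alpha=re^{i\theta}$,
$$\lambda=A_r\cos\theta+iB_r\sin\theta,\qquad A_r=nr+\tfrac1r,\quad B_r=nr-\tfrac1r .$$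
On $r\ge n^{-1/2}$ both $A_r$ and $B_r$ are strictly increasing, and $A_1=n+1$, $B_1=n-1$. Write $\lambda=x+iy$.

If $r\le1$, then $|x|\le A_r|\cos\theta|\le(n+1)|\cos\theta|$ and $|y|\le B_r|\sin\theta|\le(n-1)|\sin\theta|$, so $\lambda\in E_n$. If $r>1$, then $A_r>n+1$ and $B_r>n-1>0$, so
$$\tfrac{x^2}{(n+1)^2}+\tfrac{y^2}{(n-1)^2}>\tfrac{x^2}{A_r^2}+\tfrac{y^2}{B_r^2}=1$$
(strict because $(x,y)\ne0$), and $\lambda\notin E_n$. (Geometrically, the ellipses with semi-axes $A_r,B_r$ are confocal, as $A_r^2-B_r^2=4n$, and they grow with $r$ from the segment $[-2\sqrt n,2\sqrt n]$ through $\partial E_n$ at $r=1$.)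

**Step 2: $E_n\subset\operatorname{Sp}h$, by eigenvectors.** Let $\lambda\in E_n$, with roots ordered as in Step 1. Put $y_m=\sum_{k=0}^m\alpha^k\beta^{m-k}$ for $m\ge0$ and $y_{-1}=0$. Then $y_0=1$. For $m\ge0$ we have $y_m=\alpha y_{m-1}+\beta^m$, hence $y_{m+1}-\alpha y_m=\beta^{m+1}=\beta(y_m-\alpha y_{m-1})$, that is,
$$y_{m+1}=(\alpha+\beta)y_m-\alpha\beta\,y_{m-1}.$$
Multiplying by $n$ gives (3). Since $|\alpha|\le1$ and $|\beta|\le n^{-1/2}<1$, we have $|y_m|\le\sum_k|\beta|^{m-k}\le(1-|\beta|)^{-1}$. So $(y_m)$ is a bounded nonzero solution of (3), and $\lambda\in\operatorname{Sp}h$.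

**Step 3: $\operatorname{Sp}h\subset E_n$, by factoring.** Let $\lambda\notin E_n$. By Step 1 one root has modulus $>1$. Call the other one $\alpha$. Then $0<|\alpha|<\frac1n$. Also $\alpha\lambda=n\alpha^2+1$, and $T^*T=n1$ by (1), so
$$(1-\alpha T^*)(1-\alpha T)=1+n\alpha^2-\alpha h=\alpha(\lambda-h).$$
As $\|\alpha T\|,\|\alpha T^*\|\le n|\alpha|<1$, both factors are invertible, so $\lambda-h$ is invertible. $\blacksquare$

## 7. Type I algebras and the classification

For one letter the element $h$ was harmless, and for two letters it was not. The difference between $\mathcal T_1$ and $\mathcal T_2$ that matters is the following.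

**Definition.** A $C^*$-subalgebra $D$ of a $C^*$-algebra $\mathcal A$ is *hereditary* if $D\mathcal AD\subset D$. (This is equivalent to: $0\le x\le d$, $d\in D$, $x\in\mathcal A$ imply $x\in D$.) A $C^*$-algebra is *of type I* if each nonzero quotient of it contains a nonzero commutative hereditary $C^*$-subalgebra. (Equivalently, it is GCR, or postliminal; see Pedersen, *C\*-algebras and their automorphism groups*, Ch. 6.)

*Examples.* If $p\in\mathcal A$ is a projection, then $p\mathcal Ap$ is hereditary, as $p\mathcal Ap\,\mathcal A\,p\mathcal Ap\subset p\mathcal Ap$. A commutative $C^*$-algebra is of type I, since each quotient is commutative and hereditary in itself. The compact operators $K(H)$ form a simple algebra, and a projection $p$ of rank one gives $pK(H)p=\mathbb Cp$. So $K(H)$ is of type I.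

The algebra $\mathcal T_1$ is of type I. Write $s$ for $s_1$. The operator $p=1-ss^*$ is the projection onto the empty word, and $s^kp\,s^{*l}$ are the matrix units, so $K(H)\subset\mathcal T_1$. A nonzero closed ideal $I$ contains some $x\ne0$, and $K(H)xK(H)$ is nonzero and lies in $I\cap K(H)$. So $I\supset K(H)$ by simplicity. Hence a nonzero quotient of $\mathcal T_1$ is either $\mathcal T_1$ itself, which contains $p\mathcal T_1p=\mathbb Cp$, or a quotient of $\mathcal T_1/K(H)$, which is commutative because it is generated by the unitary image of $s$.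

**Theorem 3.**

(a) If $\mathcal A$ is a type I $C^*$-algebra, then $\mathcal B\hat\otimes\mathcal A$ is symmetric for every symmetric $\mathcal B$.

(b) If $\mathcal A,\mathcal B$ are $C^*$-algebras and neither is of type I, then $\mathcal B\hat\otimes\mathcal A$ is not symmetric.

Hence for a $C^*$-algebra $\mathcal A$ the following are equivalent: $\mathcal A$ is of type I; $\mathcal B\hat\otimes\mathcal A$ is symmetric for all symmetric $\mathcal B$; $\mathcal A\hat\otimes\mathcal A$ is symmetric.

Since $\mathcal B\hat\otimes\mathcal A\cong\mathcal A\hat\otimes\mathcal B$ by the flip, for two $C^*$-algebras $\mathcal B\hat\otimes\mathcal A$ is symmetric if and only if at least one of $\mathcal A,\mathcal B$ is of type I.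

The plan for (a) is to repair the attempt of Section 4. If $h-i$ is not invertible, where $h=h^*$, we get a simple module $E$ with an eigenvector $hv=iv$. In Section 4 the module $L(H)$ carried no suitable inner product. For type I algebras a commutative corner $D$ of $\mathcal A$ cuts $E$ down to a simple module over $\mathcal B$ alone, and simple modules over a symmetric algebra do sit inside Hilbert spaces. That last fact is our first task.

## 8. Maximal left ideals of a symmetric algebra

**Lemma.** Let $\mathcal B$ be unital and symmetric, and $L\subset\mathcal B$ a maximal left ideal. Then there are a $*$-representation $\sigma$ of $\mathcal B$ on a Hilbert space, with $\|\sigma(b)\|\le\|b\|$, and a unit vector $\eta$, such that $L=\{b:\sigma(b)\eta=0\}$.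

The vector $\eta$ will come from a positive functional vanishing on $\{b^*b:b\in L\}$, by the GNS construction. To build the functional we need to know that positive elements form a convex cone, and for this we need a spectral radius inequality. Recall that $\mathcal B$ is Hermitian by Ford–Shirali, and that $\operatorname{Sp}(xy)\cup\{0\}=\operatorname{Sp}(yx)\cup\{0\}$, so $\rho(xy)=\rho(yx)$.

**Step 0: square roots.** If $c=c^*$ and $\rho(c)<1$, the binomial series $g=\sum_k\binom{1/2}k(-c)^k$ converges absolutely by the root test. It has real coefficients, so $g=g^*$, and $g^2=1-c$. Since $1-c$ is invertible and commutes with $g$, $g$ is invertible with inverse $g(1-c)^{-1}$.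

**Step 1: Pták's inequality $\rho(x)^2\le\rho(x^*x)$.** Let $|\lambda|^2>\rho(x^*x)$ and put $a=x/\lambda$. Then $\rho(a^*a)=\rho(aa^*)<1$. We show that $1-a$ is invertible. Take $g=g^*$ invertible with $g^2=1-a^*a$. Then
$$(1+a^*)(1-a)=1-a^*a+a^*-a=g^2+(a^*-a)=g(1-ik)g,\qquad k=i\,g^{-1}(a^*-a)g^{-1}.$$
(Check: $-i\,gkg=-i\cdot i(a^*-a)=a^*-a$.) Moreover $k^*=-i\,g^{-1}(a-a^*)g^{-1}=k$, so $\operatorname{Sp}k\subset\mathbb R$, so $1-ik=-i(k+i)$ is invertible. Thus $(1+a^*)(1-a)$ is invertible and $1-a$ has a left inverse. In the same way, with $g'^2=1-aa^*$ in place of $g^2$, the element $(1-a)(1+a^*)=1-aa^*+a^*-a$ is invertible, so $1-a$ has a right inverse. Hence $1-x/\lambda$ is invertible and $\lambda\notin\operatorname{Sp}x$.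

(Together with (4) this gives a second proof that $\mathcal T_n\hat\otimes\mathcal T_n$ is not symmetric for $n\ge2$: the inequality would give $n^2=\rho(T)^2\le\rho(T^*T)=n$.)

**Step 2: $P=\{a=a^*:\operatorname{Sp}a\subset[0,\infty)\}$ is a convex cone.** Multiplication by nonnegative scalars is clear; we need sums. First, for self-adjoint $a,b$, Step 1 applied to $x=ab$ gives
$$\rho(ab)^2\le\rho(ba\,ab)=\rho(a^2b^2).$$
Applying this repeatedly to $a^2,b^2$, then $a^4,b^4$, and so on, $\rho(ab)^{2^m}\le\rho(a^{2^m}b^{2^m})\le\|a^{2^m}\|\|b^{2^m}\|$. Taking $2^m$-th roots and letting $m\to\infty$, $\rho(ab)\le\rho(a)\rho(b)$.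

Now let $a,b\in P$. Put $u=(1+a)^{-1}a$ and $v=b(1+b)^{-1}$. They are self-adjoint, with $\operatorname{Sp}u=\{\frac s{1+s}:s\in\operatorname{Sp}a\}$, a compact subset of $[0,1)$, and similarly for $v$. So $\rho(uv)\le\rho(u)\rho(v)<1$, and $1-uv$ is invertible. Since
$$(1+a)(1-uv)(1+b)=(1+a)(1+b)-ab=1+a+b,$$
$1+a+b$ is invertible. Replacing $a,b$ by $a/t,b/t$ with $t>0$, we see that $t+a+b$ is invertible for each $t>0$. As $\operatorname{Sp}(a+b)\subset\mathbb R$, this means $a+b\in P$.

**Step 3: a positive functional adapted to $L$.** Let $M=\{k\in L:k=k^*\}$, a real subspace. It does not contain $1$, and we may define $f_0(t+k)=t$ on $\mathbb R1\oplus M$. An element $k\in M$ is not invertible because $L$ is proper, so $t\in\operatorname{Sp}(t+k)$. Hence $t+k\in P$ implies $t\ge0$: the functional $f_0$ is nonnegative on $P\cap(\mathbb R1\oplus M)$. For $c=c^*$ we have $\|c\|1\pm c\in P$, since $\operatorname{Sp}c\subset[-\|c\|,\|c\|]$. So $1$ is an order unit, and it lies in the domain of $f_0$. By Krein's extension theorem $f_0$ extends to a real functional on the self-adjoint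 elements that is $\ge0$ on $P$. Let $f$ be its complex-linear extension to $\mathcal B$; then $f(b^*)=\overline{f(b)}$ and $f(1)=1$.

By symmetry of $\mathcal B$, $b^*b\in P$, so $f(b^*b)\ge0$ for all $b$, and Cauchy–Schwarz holds: $|f(c^*b)|^2\le f(c^*c)f(b^*b)$. Let $N=\{b:f(b^*b)=0\}$. By Cauchy–Schwarz $N=\{b:f(c^*b)=0\text{ for all }c\}$, which is a linear subspace, and if $b\in N$, then $f((cb)^*cb)=f((c^*cb)^*b)=0$. So $N$ is a left ideal, and proper since $f(1)=1$. If $b\in L$, then $b^*b\in L$ is self-adjoint, so $b^*b\in M$ and $f(b^*b)=0$. Thus $L\subset N$, and by maximality $N=L$.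

**Step 4: the representation.** On $\mathcal B/N$ put $\langle b+N,c+N\rangle=f(c^*b)$, an inner product, and let $\sigma(b)$ be left multiplication by $b$. It is bounded: for $\varepsilon>0$, $\rho(b^*b)\le\|b\|^2<\|b\|^2+\varepsilon$, so Step 0 gives $g=g^*$ with $\|b\|^2+\varepsilon-b^*b=g^2$, and
$$(\|b\|^2+\varepsilon)f(c^*c)-f(c^*b^*bc)=f((gc)^*gc)\ge0 .$$
Letting $\varepsilon\to0$, $\|\sigma(b)\|\le\|b\|$. So $\sigma$ extends to a $*$-representation on the completion. With $\eta=1+N$ we have $\|\eta\|^2=f(1)=1$, $f(b)=\langle\sigma(b)\eta,\eta\rangle$ and $\|\sigma(b)\eta\|^2=f(b^*b)$, so $\{b:\sigma(b)\eta=0\}=N=L$. $\square$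

## 9. Type I factors: proof of Theorem 3(a)

**Two permanence properties.**

*(P1) A closed $*$-subalgebra $D$ of a symmetric algebra $C$ is symmetric.* Let $k=k^*\in D$ and $D'=D+\mathbb C1\subset C^1$, a closed subalgebra containing the unit of $C^1$. Textbook spectral permanence says that boundary points of $\operatorname{Sp}_{D'}k$ lie in $\operatorname{Sp}_{C^1}k$. So $\operatorname{Sp}_{D'}k\setminus\operatorname{Sp}_{C^1}k$ is both open and closed in $\mathbb C\setminus\operatorname{Sp}_{C^1}k$. That complement is connected, because $\operatorname{Sp}_{C^1}k$ is a compact subset of $\mathbb R$, and it is unbounded. Hence $\operatorname{Sp}_{D'}k=\operatorname{Sp}_{C^1}k\subset\mathbb R$. If $D$ has no unit, or has the unit $1$, then $D'$ is $D^1$ as an algebra. If $D$ has a unit $e\ne1$, then $D'=D\oplus\mathbb C(1-e)$ and $\operatorname{Sp}_{D'}k=\operatorname{Sp}_Dk\cup\{0\}$. In each case $\operatorname{Sp}_Dk\subset\mathbb R$. So $D$ is Hermitian, hence symmetric.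

*(P2) If $q:C\to C'$ is a continuous surjective $*$-homomorphism and $C$ is symmetric, so is $C'$.* Given $k'=k'^*=q(c)$, put $k=\frac12(c+c^*)$. Then $k=k^*$ and $q(k)=k'$. The map $q$ extends to a unital homomorphism $C^1\to C'^1$ (if $C$ has a unit, $q(1)$ is the unit of $C'$ by surjectivity). So $\operatorname{Sp}k'\subset\operatorname{Sp}k\subset\mathbb R$.

**Reduction to the unital case.** We replace $\mathcal B,\mathcal A$ by $\mathcal B^1,\mathcal A^1$, and must check that the hypotheses survive and that nothing is lost.

If $\mathcal B$ has no unit, a self-adjoint element of $\mathcal B^1$ is $b+t$ with $b=b^*$, $t\in\mathbb R$, and has spectrum $t+\operatorname{Sp}b\subset\mathbb R$. So $\mathcal B^1$ is Hermitian, hence symmetric.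

Suppose $\mathcal A$ has no unit. To see that $\mathcal A^1$ is of type I, let $\mathcal A^1/I\ne0$ be a quotient. If the image $K$ of $\mathcal A$ in it is zero, the quotient is $\mathbb C$, which is commutative. Otherwise $K$ is a nonzero closed ideal of $\mathcal A^1/I$ isomorphic to a quotient of $\mathcal A$, so it contains a commutative $D\ne0$ with $DKD\subset D$. Let $(u_\iota)$ be an approximate unit of $D$. For $d,d'\in D$ and $m\in\mathcal A^1/I$ we have $dmd'=\lim_\iota d\,(u_\iota m)\,d'$ with $u_\iota m\in K$, so $dmd'\in D$. So $D$ is hereditary in $\mathcal A^1/I$.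

Finally let $p:\mathcal B^1\to\mathcal B$ and $q:\mathcal A^1\to\mathcal A$ be the bounded projections (identities if there already is a unit). The canonical map $\iota:\mathcal B\hat\otimes\mathcal A\to\mathcal B^1\hat\otimes\mathcal A^1$ satisfies $(p\otimes q)\circ\iota=\mathrm{id}$. So it is an isomorphism onto a closed $*$-subalgebra. By (P1) it suffices to treat $\mathcal B^1\hat\otimes\mathcal A^1$. From now on **$\mathcal A$ and $\mathcal B$ are unital.**

**Setup: a failure of symmetry gives an eigenvector in a simple module.** Let $C=\mathcal B\hat\otimes\mathcal A$ and suppose some self-adjoint element of $C$ has non-real spectrum. If $p+iq$ with $q\ne0$ is in its spectrum, subtract $p$ and divide by $q$: we get $h=h^*$ with $i\in\operatorname{Sp}h$. So $h-i$ fails to be left invertible or fails to be right invertible. In the latter case $(h-i)^*=h+i$ is not left invertible, so neither is $(-h)-i$, and we replace $h$ by $-h$. So we may assume that $h-i$ is not left invertible. Let $L_0$ be a maximal left ideal containing $h-i$; it is closed. Then $E=C/L_0$ is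 a Banach space and a simple left $C$-module, with $\|ce\|\le\|c\|\|e\|$. For $v=1+L_0\ne0$ we have
$$hv=iv.$$
The algebras $\mathcal B$ and $\mathcal A$ act on $E$ by the bounded commuting actions of $b\otimes1$ and $1\otimes a$. We write simply $be$ and $ae$.

**Step 1: make $\mathcal A$ act faithfully.** This is needed so that the corner in Step 2 does not act as zero. Let $J_0=\{a\in\mathcal A:aE=0\}$, a closed two-sided ideal, and $J_0\ne\mathcal A$ since $1v=v\ne0$. Then $\mathcal A/J_0$ acts on $E$. For $b\in\mathcal B$ and $a\in\mathcal A$ with class $\bar a$, $\|b\bar ae\|=\|(b\otimes a)e\|\le\|b\|\|a\|\|e\|$, and taking the infimum over representatives of $\bar a$ we may replace $\|a\|$ by $\|\bar a\|$. So $(b,\bar a)\mapsto(e\mapsto b\bar ae)$ extends to a bounded action of $C'=\mathcal B\hat\otimes(\mathcal A/J_0)$ on $E$, multiplicative because the two actions commute, and the action of $C$ factors through $C\to C'$. A $C'$-submodule is a $C$-submodule, so $E$ is simple over $C'$. The image $h'$ of $h$ is self-adjoint and $h'v=iv$. Quotients of type I algebras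 are of type I by definition. So we may replace $\mathcal A,C,h$ by $\mathcal A/J_0,C',h'$. Now $\mathcal A$ acts faithfully.

**Step 2: a commutative corner turns part of $E$ into a simple $\mathcal B$-module.** Since $\mathcal A$ is of type I there is a commutative hereditary $C^*$-subalgebra $D\ne0$, $D\cong C_0(X)$. Let $D_c$ be the dense ideal of compactly supported functions. By faithfulness $DE\ne0$, and by continuity $D_cE\ne0$. Put
$$F=\operatorname{span}D_cE\ne0 .$$
For each $w=\sum d_iw_i\in F$ with $d_i\in D_c$, choose $d'\in D_c$ equal to $1$ on the supports of the finitely many $d_i$. Then $d'd_i=d_i$, so $d'w=w$. Let $R=\mathcal B\hat\otimes D$, acting on $E$ through the canonical map $R\to C$. We establish five facts.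

*$RF\subset F$ and $DF\subset F$.* The actions of $R$ and of $D$ commute with $d'$, as $D$ is commutative. So for $r\in R$, $rw=rd'w=d'(rw)\in D_cE\subset F$. The same computation works for $r\in D$.

*$F$ is a simple $R$-module.* Let $0\ne w=d'w\in F$, and $u=\sum_id_iw_i\in F$ with $d_i\in D_c$, $w_i\in E$. As $E$ is simple, $w_i=c_iw$ with $c_i\in C$. So $u=\sum_i(d_ic_id')w$. If $c_i=\sum_mb_m\otimes a_m$ with $\sum\|b_m\|\|a_m\|<\infty$, then $d_ic_id'=\sum_mb_m\otimes d_ia_md'$, and $d_ia_md'\in D$ because $D$ is hereditary. So $d_ic_id'$ comes from $R$. Thus $Rw=F$ for every $0\ne w\in F$.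

*$R$-module endomorphisms of $F$ are scalars* (Bonsall–Duncan, *Complete Normed Algebras*, §25). Here is the argument. Fix $0\ne w\in F$. The map $r\mapsto rw$ from $R$ onto $F$ has closed kernel, so $\|u\|_w=\inf\{\|r\|:rw=u\}$ is a complete norm on $F$. Let $\phi$ be an $R$-endomorphism, and write $\phi(w)=r_0w$. Then $\phi(rw)=rr_0w$, so $\|\phi(rw)\|_w\le\|r\|\|r_0\|$; hence $\phi$ is bounded for $\|\cdot\|_w$. Its spectrum as a bounded operator on a nonzero complex Banach space is nonempty, so $\phi-\mu$ is not invertible for some $\mu\in\mathbb C$. But $\phi-\mu$ is an $R$-endomorphism, and its kernel and image are submodules of the simple module $F$. So it is zero or bijective, and a bijective bounded operator on a Banach space is invertible. So $\phi=\mu$.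

*$D$ acts on $F$ by a character.* Each $d\in D$ maps $F$ to $F$ and commutes with $R$, so by the previous fact $dw=\chi(d)w$ for all $w\in F$, with $\chi(d)\in\mathbb C$. The map $\chi:D\to\mathbb C$ is a homomorphism, nonzero since $d'w=w$. So $\chi$ is a character of $C_0(X)$, that is, evaluation at a point.

*$F$ is a simple $\mathcal B$-module.* For $w=d'w\in F$ and $b\in\mathcal B$, $bw=(b\otimes d')w\in F$. For $r=\sum b_m\otimes d_m\in R$, absolutely convergent,
$$rw=\Big(\sum_m\chi(d_m)b_m\Big)w .$$
So $F=Rw\subset\mathcal Bw\subset F$ for each $0\ne w\in F$.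

**Step 3: a Hilbert space for $E$.** Fix $0\ne w\in F$. Since $F=\mathcal Bw$ is simple, $\{b\in\mathcal B:bw=0\}$ is a maximal left ideal of $\mathcal B$. The Lemma gives $\sigma$ and a unit vector $\eta$ with
$$bw=0\iff\sigma(b)\eta=0\qquad(b\in\mathcal B).\tag{5}$$
Put $f(b)=\langle\sigma(b)\eta,\eta\rangle$. For the other factor, choose $0\le d_0\in D$ with $\chi(d_0)=1$, so $d_0w=w$. As $D$ is hereditary, $\varphi(a)=\chi(d_0ad_0)$ is defined for $a\in\mathcal A$. It is a positive functional, since $d_0a^*ad_0$ is a positive element of $D$, and $\varphi(1)=\chi(d_0)^2=1$. Write $\varphi(a)=\langle\tau(a)\zeta,\zeta\rangle$ by GNS, $\|\zeta\|=1$.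

Let $Q:C\to\mathcal B$ be the bounded map with $Q(b\otimes a)=\varphi(a)b$. Then
$$d_0\,x\,w=Q(x)w\qquad(x\in C).\tag{6}$$
Indeed, for $x=b\otimes a$, $d_0xw=d_0xd_0w=(b\otimes d_0ad_0)w=\chi(d_0ad_0)\,bw=\varphi(a)\,bw$ by Step 2, and both sides are linear and continuous in $x$.

Let $\pi=\sigma\otimes\tau$, the contractive $*$-representation of $C$ with $\pi(b\otimes a)=\sigma(b)\otimes\tau(a)$ on the Hilbert space tensor product (here $\pi$ is no longer the map of Section 3), and $\theta=\eta\otimes\zeta$, so $\|\theta\|=1$. On elementary tensors, and hence everywhere,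
$$f(Q(x))=\langle\pi(x)\theta,\theta\rangle .$$
Now let $xw=0$. By (6), $Q(x^*x)w=d_0x^*xw=0$. By (5), $\sigma(Q(x^*x))\eta=0$. Hence
$$\|\pi(x)\theta\|^2=\langle\pi(x^*x)\theta,\theta\rangle=f(Q(x^*x))=0 .$$
So the left ideal $L_w=\{x\in C:xw=0\}$ is contained in the left ideal $\{x:\pi(x)\theta=0\}$. The first is maximal because $C/L_w\cong Cw=E$ is simple, and the second is proper because $\pi(1)\theta=\theta\ne0$. So they are equal:
$$xw=0\iff\pi(x)\theta=0\qquad(x\in C).\tag{7}$$

**Step 4: the contradiction.** Now the argument of Section 4 does work, since (7) carries the eigenvector into a Hilbert space. Write $v=cw$ with $c\in C$. From $(h-i)cw=(h-i)v=0$ and (7), $(\pi(h)-i)\pi(c)\theta=0$. But $\pi(h)$ is self-adjoint, so $\pi(h)-i$ is injective and $\pi(c)\theta=0$. By (7) again, $v=cw=0$, a contradiction.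

So $C$ is Hermitian, and by Ford–Shirali it is symmetric. This proves Theorem 3(a). $\blacksquare$

*Remark.* By Theorem 1 and Theorem 3(a), $\mathcal T_2$ is not of type I. On the other hand $\mathcal T_1$ is of type I, so $\mathcal T_1\hat\otimes\mathcal T_1$ is symmetric, which fits $\operatorname{Sp}h=[-2,2]$ in Section 3.

## 10. Copies of $\mathcal T_2\hat\otimes\mathcal T_2$ in the other products: proof of Theorem 3(b)

We want to find $\mathcal T_2\hat\otimes\mathcal T_2$ as a quotient of a closed $*$-subalgebra of $\mathcal B\hat\otimes\mathcal A$, and then use (P1), (P2) and Theorem 1. Three published results are used.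

* **Haagerup** (*The Grothendieck inequality for bilinear forms on C\*-algebras*, Adv. Math. 56 (1985)). For a bounded bilinear form $\Phi$ on $D_1\times D_2$, where $D_1,D_2$ are $C^*$-algebras, there are states $\varphi_1,\varphi_2$ of $D_1$ and $\psi_1,\psi_2$ of $D_2$ with
$$|\Phi(x,y)|\le\|\Phi\|\,\big(\varphi_1(x^*x)+\varphi_2(xx^*)\big)^{1/2}\big(\psi_1(y^*y)+\psi_2(yy^*)\big)^{1/2}.\tag{8}$$
* **Glimm** (Ann. of Math. 73 (1961)) and, in the nonseparable case, **Sakai** (Bull. AMS 72 (1966)); see Pedersen, §§6.7–6.8. A $C^*$-algebra not of type I has a $C^*$-subalgebra with a quotient isomorphic to the CAR algebra $M_{2^\infty}$.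
* **Kirchberg** (*On subalgebras of the CAR-algebra*, J. Funct. Anal. 129 (1995)). Every separable exact $C^*$-algebra is isomorphic to a quotient of a $C^*$-subalgebra of $M_{2^\infty}$.

**Step 1: subalgebras give closed subalgebras.** In general a closed subspace $D_1\subset\mathcal B$ may acquire a larger projective norm than the one inherited from $\mathcal B\hat\otimes\mathcal A$. For $C^*$-algebras the loss is at most a factor $2$.

**Claim.** For $C^*$-subalgebras $D_1\subset\mathcal B$, $D_2\subset\mathcal A$, the canonical map $D_1\hat\otimes D_2\to\mathcal B\hat\otimes\mathcal A$ is an isomorphism onto a closed $*$-subalgebra.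

*Proof.* By duality we must extend bilinear forms. Let $\Phi$ be a bounded bilinear form on $D_1\times D_2$, with states as in (8). Extend these to states $\tilde\varphi_1,\tilde\varphi_2$ of $\mathcal B$ and $\tilde\psi_1,\tilde\psi_2$ of $\mathcal A$. The positive semidefinite form $\langle x,x'\rangle=\tilde\varphi_1(x'^*x)+\tilde\varphi_2(xx'^*)$ on $\mathcal B$ yields, after dividing out null vectors and completing, a Hilbert space $K_1$ and a linear map $q_1:\mathcal B\to K_1$ with
$$\|q_1(x)\|^2=\tilde\varphi_1(x^*x)+\tilde\varphi_2(xx^*)\le2\|x\|^2 .$$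
Construct $q_2:\mathcal A\to K_2$ in the same way from $\tilde\psi_1,\tilde\psi_2$. Then (8) reads $|\Phi(x,y)|\le\|\Phi\|\|q_1(x)\|\|q_2(y)\|$ for $x\in D_1$, $y\in D_2$. So $\Phi(x,y)$ depends only on $q_1(x)$ and $q_2(y)$, and $\Phi$ induces a bilinear form $\Psi$ of norm at most $\|\Phi\|$ on $\overline{q_1(D_1)}\times\overline{q_2(D_2)}$. Let $P_1,P_2$ be the orthogonal projections of $K_1,K_2$ onto these closed subspaces. Then
$$\tilde\Phi(x,y)=\Psi\big(P_1q_1(x),P_2q_2(y)\big)\qquad(x\in\mathcal B,\ y\in\mathcal A)$$
extends $\Phi$, and $\|\tilde\Phi\|\le\|\Phi\|\sqrt2\sqrt2=2\|\Phi\|$.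

For $u\in D_1\otimes D_2$ we get $|\Phi(u)|=|\tilde\Phi(u)|\le2\|\Phi\|\,\|u\|_{\mathcal B\hat\otimes\mathcal A}$. Taking the supremum over $\|\Phi\|\le1$, $\|u\|_{D_1\hat\otimes D_2}\le2\|u\|_{\mathcal B\hat\otimes\mathcal A}$. By density this holds on all of $D_1\hat\otimes D_2$. So the canonical map, a contractive $*$-homomorphism, is bounded below and has closed range. $\square$

**Step 2: $\mathcal T_2$ is separable and exact.** Separability is clear. Let $p=1-s_1s_1^*-s_2s_2^*$, the projection onto the empty word. For a word $w=j_1\cdots j_m$ put $s_w=s_{j_1}\cdots s_{j_m}$. The operators $s_wps_{w'}^*$ are the matrix units of the basis $(e_w)$, so the closed ideal of $\mathcal T_2$ generated by $p$ contains $K(H)$. It equals $K(H)$, since $p$ is compact. The quotient $\mathcal T_2/K(H)$ is nonzero and is generated by two isometries whose range projections add up to $1$, so it is the Cuntz algebra $\mathcal O_2$. So $\mathcal T_2$ is an extension of the nuclear algebra $\mathcal O_2$ by the nuclear algebra $K(H)$. Hence it is nuclear, and therefore exact.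

**Step 3: subalgebras that map onto $\mathcal T_2$.** Let $\mathcal A,\mathcal B$ be $C^*$-algebras not of type I. By Glimm–Sakai there are a $C^*$-subalgebra $B_0\subset\mathcal B$ and a surjective $*$-homomorphism $B_0\to M_{2^\infty}$. By Kirchberg there are a $C^*$-subalgebra $G\subset M_{2^\infty}$ and a surjective $*$-homomorphism $G\to\mathcal T_2$. Let $D_1$ be the preimage of $G$ in $B_0$. Then $D_1\subset\mathcal B$ has a surjective $*$-homomorphism $D_1\to\mathcal T_2$. In the same way we get $D_2\subset\mathcal A$ with a surjective $*$-homomorphism $D_2\to\mathcal T_2$.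

**Step 4: $D_1\hat\otimes D_2$ maps onto $\mathcal T_2\hat\otimes\mathcal T_2$.** The two homomorphisms induce a continuous $*$-homomorphism $D_1\hat\otimes D_2\to\mathcal T_2\hat\otimes\mathcal T_2$. An element of the target is $\sum_kp_k\otimes q_k$ with $\sum_k\|p_k\|\|q_k\|<\infty$. The norm of $\mathcal T_2$ is the quotient norm from $D_1$ and from $D_2$, so we can lift $p_k,q_k$ to $\tilde p_k\in D_1$, $\tilde q_k\in D_2$ with $\|\tilde p_k\|\le2\|p_k\|$, $\|\tilde q_k\|\le2\|q_k\|$. Then $\sum_k\tilde p_k\otimes\tilde q_k$ converges absolutely in $D_1\hat\otimes D_2$ and is a lift of the given element. So the map is surjective.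

**Step 5: conclusion.** Suppose $\mathcal B\hat\otimes\mathcal A$ were symmetric. By the Claim and (P1), $D_1\hat\otimes D_2$ would be symmetric. By Step 4 and (P2), $\mathcal T_2\hat\otimes\mathcal T_2$ would be symmetric. This contradicts Theorem 1. $\blacksquare$

**The equivalences in Theorem 3.** If $\mathcal A$ is of type I, then (a) gives symmetry of $\mathcal B\hat\otimes\mathcal A$ for all symmetric $\mathcal B$. This applies in particular to $\mathcal B=\mathcal A$, since $C^*$-algebras are symmetric. If $\mathcal A\hat\otimes\mathcal A$ is symmetric, then by (b) with $\mathcal B=\mathcal A$ the algebra $\mathcal A$ is of type I. $\blacksquare$
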